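# Reidemeister numbers of $S$-arithmetic subgroups of Borel groups

## 1. Two affine groups worked by hand

Let $G_1=\mathbb Z[\tfrac12]\rtimes\langle 2\rangle$: pairs $(a,2^k)$ with $a\in\mathbb Z[\frac12]$, $k\in\mathbb Z$, and product $(a,2^k)(b,2^l)=(a+2^kb,2^{k+l})$. Let $G_2=\mathbb F_5[t,t^{-1}]\rtimes\langle t\rangle$ be defined by the same formula, with $t$ in place of $2$. In both groups we look at the relation "$y=g\,x\,\varphi(g)^{-1}$ for some $g$", where $\varphi$ is an automorphism, and count its classes.

For $G_1$, let $\varphi$ be any automorphism. The commutator of $(0,2)$ and $(a,1)$ is $(2a-a,1)=(a,1)$, so the derived subgroup is exactly $\mathbb Z[\frac12]$, and $\varphi$ restricts to it as an additive automorphism, that is, as multiplication by some unit $c$ of $\mathbb Z[\frac12]$. Write $\varphi(0,2)=(b,2^{\varepsilon})$. Conjugation by $(0,2)$ multiplies the normal subgroup by $2$, and conjugation by $(b,2^\varepsilon)$ multiplies it by $2^\varepsilon$. Applying $\varphi$ to $(0,2)(a,1)(0,2)^{-1}=(2a,1)$ gives $2^\varepsilon ca=c\cdot 2a$, so $\varepsilon=1$.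 Hence $f(a,2^k)=k$ satisfies $f\circ\varphi=f$, and $f(gx\varphi(g)^{-1})=f(x)$. There are infinitely many classes, for every $\varphi$.

For $G_2$ the same computation leaves more room, because multiplication by $t$ and by $t^{-1}$ are exchanged by an additive map. Let $\sigma$ be the ring automorphism of $\mathbb F_5[t,t^{-1}]$ with $\sigma(t)=t^{-1}$, and put $\varphi(a,t^k)=(2\sigma(a),t^{-k})$. This is an automorphism: $\varphi$ of a product is $(2\sigma(a)+t^{-k}\,2\sigma(b),\,t^{-k-l})$. Twisting by $(z,1)$ gives
$$(z,1)(x,t^k)\varphi(z,1)^{-1}=(x+z-\tau(z),\,t^k),\qquad \tau(z)=2t^k\sigma(z).$$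
Now $\tau^2(z)=2t^k\cdot 2t^{-k}z=4z=-z$, so $(1-\tau)(1+\tau)=1-\tau^2=2$, which is invertible. Thus $1-\tau$ is bijective and every $(x,t^k)$ lies in the class of $(0,t^k)$. Twisting by $g=(z,t^j)$ changes the exponent $k$ by $j-(-j)=2j$. So the parity of $k$ is an invariant, and $(0,t^k)$ and $(0,t^{k+2})$ lie in one class. There are exactly two classes.

**Definition.** Let $\Gamma$ be a group and $\varphi\in\mathrm{Aut}(\Gamma)$. Elements $x,y$ are *$\varphi$-twisted conjugate* if $y=g\,x\,\varphi(g)^{-1}$ for some $g\in\Gamma$. The number $R(\varphi)\in\mathbb N\cup\{\infty\}$ of classes is the *Reidemeister number* of $\varphi$. The group has *property $R_\infty$* if $R(\varphi)=\infty$ for every $\varphi\in\mathrm{Aut}(\Gamma)$.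

For example, on $\mathbb Z$ the identity has $R=\infty$ and $-1$ has $R=|\mathbb Z/2\mathbb Z|=2$, so $\mathbb Z$ does not have $R_\infty$. We have just seen that $G_1$ has $R_\infty$ and $G_2$ does not.

Both groups are groups of matrices. The upper triangular subgroup $\mathbf B$ of $\mathrm{PGL}_2$ has $\mathbf B(\mathcal O)\cong \mathcal O\rtimes\mathcal O^\times$, via $\begin{pmatrix}u&x\\0&1\end{pmatrix}$. So $G_1$ and $G_2$ are finite index subgroups of $\mathbf B(\mathbb Z[\frac12])$ and $\mathbf B(\mathbb F_5[t,t^{-1}])$. The group $G_2$ is not finitely presented (a consequence of the Fact in Section 6, since only the two places $0,\infty$ are inverted). Does finite presentability restore $R_\infty$? This is the content of the following statement, taken from a Mathematisches Forschungsinstitut Oberwolfach report.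

**Conjecture.** Let $\Gamma\le\mathbf B$ be an $S$-arithmetic subgroup of a Borel subgroup of a split, connected, reductive, non-commutative linear algebraic group $\mathbf G$ defined over a global field. If $\Gamma$ is finitely presented and not virtually polycyclic, then it has $R_\infty$.

We shall prove that the conjecture is false (Theorem 1), that it is true over number fields (Theorem 2), that over function fields it fails for every root datum, every prime $p$ and every $|S|\ge3$ (Theorem 3), and that failure forces a definite symmetry of the places in $S$, a symmetry that is also sufficient, up to commensurability, in semisimple rank one (Theorem 4 and Corollary 5).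

## 2. Split Borel groups and their $S$-arithmetic subgroups

Let $K$ be a global field (a number field, or a finite extension of $\mathbb F_p(t)$), and $S$ a finite nonempty set of places containing all archimedean ones. $\mathcal O_S$ is the ring of elements of $K$ that are integral at all places outside $S$; it is integrally closed, and $\mathcal O_S^\times$ is a finitely generated abelian group. For a function field, Dirichlet's theorem says more: with normalized valuations, $\mathcal O_S^\times$ has rank $|S|-1$, and on $\mathcal O_S^\times\otimes\mathbb Q$ the functionals $v\in S$ embed this space in $\mathbb Q^S$ and satisfy, up to scaling, the single linear relation $\sum_{v\in S}\deg(v)\,v=0$.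

Let $\mathbf B=\mathbf U\rtimes\mathbf T$ with $\mathbf T$ a split maximal torus and $\Phi^+\ne\emptyset$ the positive roots ($\Phi\neq\emptyset$ because $\mathbf G$ is non-commutative). The split group comes by base change from $\mathbb Z$, with root homomorphisms $x_\alpha$ of a Chevalley system. We use these textbook facts, with $[g,h]=ghg^{-1}h^{-1}$.

* $t\,x_\alpha(a)\,t^{-1}=x_\alpha(\alpha(t)a)$ for $t$ in $\mathbf T$.
* Over any commutative ring, every element of $\mathbf U$ is uniquely $\prod x_\alpha(a_\alpha)$, for any fixed order of $\Phi^+$.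
* For $\alpha\neq\beta$ in $\Phi^+$, $[x_\alpha(a),x_\beta(b)]=\prod x_{k\alpha+l\beta}(C_{kl}a^kb^l)$ over $k,l\ge1$ with $k\alpha+l\beta\in\Phi$, where the $C_{kl}$ are integers. If $\alpha+\beta\in\Phi$, then $C_{11}=\pm(r+1)$ with $r$ maximal such that $\alpha-r\beta\in\Phi$.

So $\mathbf B(\mathcal O_S)=\mathbf U(\mathcal O_S)\rtimes\mathbf T(\mathcal O_S)$, with $\mathbf U(\mathcal O_S)=\prod x_\alpha(\mathcal O_S)$ and $\mathbf T(\mathcal O_S)=X_*(\mathbf T)\otimes\mathcal O_S^\times$. Characters of $\mathbf T$ are extended to $\mathbf B$ via $\mathbf B\to\mathbf T$. We write $Z(\mathbf U)(K)$ for the elements of $\mathbf U(K)$ that commute with all of $\mathbf U$.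

**Definition.** A subgroup $\Gamma\le\mathbf B(K)$ is *$S$-arithmetic* if it is commensurable with $\mathbf B(\mathcal O_S)$, that is, $\Gamma\cap\mathbf B(\mathcal O_S)$ has finite index in both.

For instance, $G_2$ is $S$-arithmetic for $\mathrm{PGL}_2$, $K=\mathbb F_5(t)$, $S=\{0,\infty\}$: it has index $4=|\mathbb F_5^\times|$ in $\mathbf B(\mathcal O_S)$.

We also fix a filtration of $\mathbf U$. Choose $\lambda\in X_*(\mathbf T)$ such that the integers $\langle\alpha,\lambda\rangle$, $\alpha\in\Phi^+$, are positive and pairwise distinct (an integral point of the open Weyl chamber off finitely many hyperplanes). Enumerate $\Phi^+=\{\alpha_1,\dots,\alpha_\ell\}$ by increasing $m_i=\langle\alpha_i,\lambda\rangle$ and put $\mathbf U_i=\prod_{j\ge i}\mathbf U_{\alpha_j}$, $\mathbf U_{\ell+1}=1$. Since $k\alpha+l\beta$ has larger $\lambda$-value than both $\alpha$ and $\beta$, the commutator formula shows that $\mathbf U_i$ is normal in $\mathbf B$ and that $\mathbf U_i/\mathbf U_{i+1}\cong\mathbf G_a$ is central in $\mathbf U/\mathbf U_{i+1}$, with $\mathbf T$ acting through $\alpha_i$.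 Hence every $\gamma$ in $\mathbf B$ acts on $\mathbf U_i/\mathbf U_{i+1}$ by the scalar $\alpha_i(\gamma)$.

**Lemma 2.** Assume $\mathcal O_S^\times$ is infinite and $\Gamma$ is $S$-arithmetic.

(i) $\alpha(\Gamma)$ is a finite index subgroup of $\mathcal O_S^\times$ for each root $\alpha$. For each $\mu\in X_*(\mathbf T)$, $\mu(u)\in\Gamma$ for all $u$ in a finite index subgroup of $\mathcal O_S^\times$.

(ii) $\Gamma'=[\Gamma,\Gamma]\subset\mathbf U(K)$. For each $\alpha\in\Phi^+$, $\Gamma'\cap\mathbf U_\alpha(K)\supseteq x_\alpha(cI)$ with $c\in\mathcal O_S\setminus\{0\}$ and $I$ a finite index subgroup of $\mathcal O_S$. $\Gamma'$ is Zariski dense in $\mathbf U$, and $Z(\Gamma')=\Gamma'\cap Z(\mathbf U)(K)$.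

*Proof.* (i) The second claim holds because the preimage of the finite index subgroup $\Gamma\cap\mathbf B(\mathcal O_S)$ under $\mu:\mathcal O_S^\times\to\mathbf B(\mathcal O_S)$ has finite index. For $\gamma\in\Gamma$ some positive power lies in $\mathbf B(\mathcal O_S)$, so a power of $\alpha(\gamma)$ is in $\mathcal O_S^\times$; as $\mathcal O_S$ is integrally closed, $\alpha(\gamma)^{\pm1}\in\mathcal O_S$. Finally $\alpha(\alpha^\vee(u))=u^2$, so $\alpha(\Gamma)$ contains the squares of a finite index subgroup of the finitely generated group $\mathcal O_S^\times$, and these have finite index.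

(ii) $\mathbf B/\mathbf U$ is abelian, so $\Gamma'\subset\mathbf U(K)$. By (i) there is $u\in\mathcal O_S^\times$ with $t=\alpha^\vee(u)\in\Gamma$ and $u^2\ne1$. Let $I$ be a finite index subgroup of $\mathcal O_S$ with $x_\alpha(I)\subset\Gamma$. For $a\in I$ we have $[t,x_\alpha(a)]=x_\alpha((u^2-1)a)$; take $c=u^2-1$. An infinite subgroup of the one-dimensional group $\mathbf U_\alpha$ is dense in it, and the $\mathbf U_\alpha$ generate $\mathbf U$, so $\Gamma'$ is dense in $\mathbf U$. Centralizers of elements are closed, so an element of $\Gamma'$ centralizing $\Gamma'$ centralizes $\mathbf U$; the converse inclusion is clear. $\square$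

## 3. Invariant homomorphisms and bijectivity of $1-\tau$

The two computations of Section 1 used the two halves of the following lemma.

**Lemma 1.** (a) If there is a nonzero homomorphism $f:\Gamma\to\mathbb R$ with $f\circ\varphi=f$, then $R(\varphi)=\infty$.

(b) Let $\Gamma=V\rtimes Q$ with $Q$ abelian, $\varphi(V)=V$, $\varphi(Q)=Q$. For $w\in Q$ put $\varphi_w(z)=w\varphi(z)w^{-1}$ on $V$. If $\{z\varphi_w(z)^{-1}:z\in V\}=V$ for all $w\in Q$, then $R(\varphi)=|Q/\{g\varphi(g)^{-1}:g\in Q\}|$.

*Proof.* (a) $f(gx\varphi(g)^{-1})=f(g)+f(x)-f(\varphi(g))=f(x)$, so $f$ is constant on classes, and $f(\Gamma)$ is infinite.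

(b) For $x,z\in V$ and $w\in Q$,
$$z(xw)\varphi(z)^{-1}=zx\,\big(w\varphi(z)^{-1}w^{-1}\big)w=\big(zx\varphi_w(z)^{-1}\big)w.\tag{1}$$
The hypothesis says that the $\varphi_w$-twisted class of $1$ is all of $V$, so $V$ is a single $\varphi_w$-twisted class and by (1) every $xw$ is twisted conjugate to $w$. Elements of $Q$ in one $\varphi|_Q$-class are twisted conjugate in $\Gamma$. Conversely, twisted classes of $\Gamma$ project to twisted classes of $Q\cong\Gamma/V$. As $Q$ is abelian, its twisted classes are the cosets of $\{g\varphi(g)^{-1}\}$. $\square$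

Two pieces of algebra will verify the hypotheses. First, if $\tau$ is an additive map of an abelian group and $n\ge1$, then
$$1-\tau^n=(1-\tau)(1+\tau+\dots+\tau^{n-1})\tag{2}$$
with commuting factors, so bijectivity of $1-\tau^n$ implies that of $1-\tau$. Second, for a finitely generated abelian group $Q$, the quotient $Q/(1-\varphi)Q$ is finite if and only if $1-\varphi$ is onto on the finite-dimensional space $Q\otimes\mathbb Q$, that is, if and only if $\varphi$ has no nonzero fixed vector there.

## 4. The determinant on $Z(\Gamma')$ over number fields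

The argument for $G_1$ generalizes: an automorphism must respect the determinant of the action on the center of the derived subgroup.

**Theorem 2.** Let $K$ be a number field. Every $S$-arithmetic subgroup $\Gamma\le\mathbf B$ that is not virtually polycyclic has $R_\infty$. (Finite presentability is not needed.) Moreover there is a single nonzero homomorphism $\Gamma\to\mathbb R$ invariant under all of $\mathrm{Aut}(\Gamma)$.

*Proof.*

**Step 1: find a finite place in $S$.** If $S$ had only archimedean places, $\mathbf B(\mathcal O_K)$ would be an iterated extension of the finitely generated abelian groups $\mathbf U_i(\mathcal O_K)/\mathbf U_{i+1}(\mathcal O_K)\cong\mathcal O_K$ and $\mathbf T(\mathcal O_K)$, hence polycyclic, and $\Gamma$ would be virtually polycyclic. So $S$ contains a finite place with prime ideal $\mathfrak p$. Some power $\mathfrak p^h$, $h\ge1$, is principal, say $\mathfrak p^h=u\mathcal O_K$; then $u\in\mathcal O_S^\times$, which is therefore infinite, and Lemma 2 applies.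

**Step 2: describe the center of $\mathbf U$.** In characteristic $0$, $\exp:\mathfrak u\to\mathbf U$ is an isomorphism of varieties compatible with the adjoint action. So $\exp X$ is central iff $\mathrm{Ad}(h)X=X$ for all $h\in\mathbf U$, iff $X\in\mathfrak z(\mathfrak u)$. On the abelian Lie algebra $\mathfrak z(\mathfrak u)$ the exponential is a $\mathbf T$-equivariant group isomorphism onto $Z(\mathbf U)$. As $\mathfrak u$ is nilpotent and nonzero, $\mathfrak z(\mathfrak u)\neq0$; being $\mathbf T$-stable, it equals $\bigoplus_{\alpha\in M}\mathfrak g_\alpha$ with $\emptyset\ne M\subset\Phi^+$, since the weights of $\mathfrak u$ are distinct with one-dimensional weight spaces. Hence $W:=Z(\mathbf U)(K)\cong\bigoplus_{\alpha\in M}K$ is a finite-dimensional $\mathbb Q$-vector space on which $\gamma\in\mathbf B(K)$ acts by conjugation as multiplication by $\alpha(\gamma)$ on the $\alpha$-summand.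

**Step 3: extend automorphisms to $W$.** Let $A=Z(\Gamma')=\Gamma'\cap W$, a characteristic subgroup of $\Gamma$. By Lemma 2(ii), $A$ contains $x_\alpha(cI)$ for each $\alpha\in M$, and $cI$ spans $K$ over $\mathbb Q$. So $A\otimes\mathbb Q=W$. For $\varphi\in\mathrm{Aut}(\Gamma)$ the restriction $\varphi|_A$ extends to $\varphi_*\in\mathrm{GL}_{\mathbb Q}(W)$. From $\varphi(\gamma a\gamma^{-1})=\varphi(\gamma)\varphi(a)\varphi(\gamma)^{-1}$ the action of $\varphi(\gamma)$ on $W$ is $\varphi_*\circ\gamma\circ\varphi_*^{-1}$.

**Step 4: take determinants.** Put $\chi=\sum_{\alpha\in M}\alpha$ and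
$$D(\gamma)=\det\nolimits_{\mathbb Q}(\gamma|W)=N_{K/\mathbb Q}(\chi(\gamma)).$$
By Step 3, $D\circ\varphi=D$, so $f=\log|D|:\Gamma\to\mathbb R$ is an $\mathrm{Aut}(\Gamma)$-invariant homomorphism. It is nonzero: $m=\langle\chi,\lambda\rangle>0$, and with $u$ as in Step 1 there is $k\ge1$ with $\lambda(u^k)\in\Gamma$ by Lemma 2(i). Then $|D(\lambda(u^k))|=|N_{K/\mathbb Q}(u)|^{mk}=|\mathcal O_K/\mathfrak p|^{hmk}\ne1$. Lemma 1(a) finishes the proof. $\blacksquare$

For $G_1$ this gives $W=\mathbb Q$, $D(a,2^k)=2^k$ and $f=k\log2$, the invariant found by hand.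

What happens in characteristic $p$? Now $Z(\Gamma')$ contains an infinite elementary abelian $p$-group, so there is no finite-dimensional $\mathbb Q$-space and no determinant. One can still try to write the invariant directly in terms of valuations. For $u\in\mathcal O_S^\times$ in the number field case, factoring the fractional ideal $u\mathcal O_K$ gives $\log|N_{K/\mathbb Q}(u)|=\sum v(u)\log|k_v|$, summed over the *finite* places $v\in S$, with residue fields $k_v$. Over a function field every place of $S$ is non-archimedean, and the corresponding sum is proportional to $\sum_{v\in S}\deg(v)\,v(u)$, which is $0$ by the product formula. This is the exact point where the argument breaks: the one symmetric combination of valuations vanishes. Sums over proper subsets of $S$ do not vanish, but an automorphism that moves the places around need not respect them. We therefore look for an automorphism that moves all places of $S$ around in one cycle.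

## 5. A three-cycle of places of $\mathbb F_3(t)$

Let $K=\mathbb F_3(t)$, $S=\{0,1,\infty\}$, $\mathcal O=\mathcal O_S=\mathbb F_3[t,t^{-1},(1-t)^{-1}]$, so $\mathcal O^\times=\{\pm t^i(1-t)^j\}\cong\mathbb Z/2\times\mathbb Z^2$. Let $\mathbf G=\mathrm{SL}_2$ and
$$\Gamma=\mathbf B(\mathcal O)=\Big\{\begin{pmatrix}u&x\\0&u^{-1}\end{pmatrix}:u\in\mathcal O^\times,\ x\in\mathcal O\Big\}.$$

**Theorem 1.** $\Gamma$ is finitely presented, not virtually polycyclic, and has an automorphism with Reidemeister number $6$. So the conjecture is false.

Before the proof, here are two attempts that fail. In Section 1 an involution of the field worked, so try $\sigma(t)=1-t$, which swaps the places $0$ and $1$. It fixes $\infty$, so for any $\varphi\in\mathrm{Aut}(\Gamma)$ that acts on diagonal entries by $\sigma$, the homomorphism $\begin{pmatrix}u&x\\0&u^{-1}\end{pmatrix}\mapsto v_\infty(u)$ is $\varphi$-invariant, and $R(\varphi)=\infty$ by Lemma 1(a). We need a $3$-cycle. Let $\sigma$ be the automorphism of $K$ with $\sigma(t)=\frac1{1-t}$. Then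
$$\sigma(1-t)=\tfrac{-t}{1-t},\qquad \sigma^2(t)=\tfrac{1-t}{-t},\qquad \sigma^2(1-t)=\tfrac1t,\qquad \sigma^3=1,$$
so $\sigma(\mathcal O)=\mathcal O$. The obvious choice is to apply $\sigma$ to all entries, and this fails too. If $gx\sigma(g)^{-1}$ and $x$ both lie in $\mathbf U(\mathcal O)\cong\mathcal O$, then the diagonal entry $u$ of $g$ satisfies $u=\sigma(u)$. The exponents in $\sigma(t^i(1-t)^j)=\pm t^j(1-t)^{-i-j}$ show that then $i=j=0$, so $u=\pm1$ and $g=\pm z$ with $z\in\mathbf U(\mathcal O)$. So the classes meeting $\mathbf U(\mathcal O)$ are counted by $\mathcal O/(1-\sigma)\mathcal O$. In characteristic $3$, $(1-\sigma)^3=1-\sigma^3=0$. If $(1-\sigma)\mathcal O$ had finite index in $\mathcal O$, then so would $(1-\sigma)^2\mathcal O$ and $(1-\sigma)^3\mathcal O=0$, which is absurd. So $R=\infty$. The trouble is that $\sigma$ has eigenvalue $1$ only. Changing a sign moves the eigenvalue to $-1$, as the scalar $2$ did in $G_2$.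

*Proof of Theorem 1.*

**Step 1: $\Gamma$ is not virtually polycyclic.** Every subgroup of a virtually polycyclic group is finitely generated, and $\Gamma$ contains the infinite elementary abelian $3$-group $\mathbf U(\mathcal O)\cong\mathcal O$.

**Step 2: a finite presentation of $P=\mathcal O\rtimes\langle t,1-t\rangle$.** Consider
$$\widehat P=\langle a,x,y\mid a^3,\ [x,y],\ [a,xax^{-1}],\ yay^{-1}=a\,(xax^{-1})^{-1}\rangle .$$
Put $a_i=x^iax^{-i}$ for $i\in\mathbb Z$. As $x,y$ commute, $ya_iy^{-1}=a_ia_{i+1}^{-1}$. We claim that all $a_i$ commute. Suppose $[a_i,a_{i+j}]=1$ for all $i$ and $0\le j\le n$, where $n\ge1$; this holds for $n=1$ by the third relator. Conjugating $[a_0,a_n]=1$ by $y$ shows that $a_0a_1^{-1}$ commutes with $a_na_{n+1}^{-1}$. Since $a_0$ and $a_1$ commute with $a_n$, the element $a_0a_1^{-1}$ commutes with $a_{n+1}$. Since $a_1$ commutes with $a_{n+1}$, so does $a_0$. Conjugating by powers of $x$ completes the induction.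

So $A_0=\langle a_i:i\in\mathbb Z\rangle$ is abelian of exponent $3$, with $xA_0x^{-1}=A_0$ and $yA_0y^{-1}\subseteq A_0$. Hence $A=\bigcup_{k\ge0}y^{-k}A_0y^k$ is an ascending union; it is abelian of exponent $3$, is normalized by $x$, $y$ and $a$, and is the normal closure of $a$. As a module over $\mathbb F_3[X^{\pm1},Y^{\pm1}]$ ($X,Y$ acting as conjugation by $x,y$) it is generated by $a$, and $(Y-1+X)a=0$. So $A$ is a quotient of $\mathbb F_3[X^{\pm1},Y^{\pm1}]/(Y-1+X)\cong\mathcal O$, where $X\mapsto t$, $Y\mapsto1-t$.

The assignment $a\mapsto1\in\mathcal O$, $x\mapsto t$, $y\mapsto1-t$ respects the relators (the last one reads $1-t=1-t$) and defines an epimorphism $\widehat P\to P$ mapping $A$ to $\mathcal O$. The composite $\mathcal O\to A\to\mathcal O$ is $\mathcal O$-linear and sends $1$ to $1$, so it is the identity; since $\mathcal O\to A$ is onto, $A\to\mathcal O$ is an isomorphism. Also $\widehat P/A=\langle x,y\mid[x,y]\rangle\cong\mathbb Z^2\cong\langle t,1-t\rangle$. Hence $\widehat P\cong P$.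

**Step 3: pass from $P$ to $\Gamma$.** Finite presentability passes to finite index subgroups and overgroups and to extensions by finite groups. $P$ has index $2$ in $\mathcal O\rtimes\mathcal O^\times$. The map $\begin{pmatrix}u&x\\0&u^{-1}\end{pmatrix}\mapsto(ux,u^2)$ is a homomorphism to $\mathcal O\rtimes\mathcal O^\times$: the product of the matrices given by $(u,x)$ and $(v,y)$ has diagonal entry $uv$ and corner $uy+xv^{-1}$, and $uv(uy+xv^{-1})=ux+u^2vy$. Its kernel is $\{\pm1\}$ and its image is the finite index subgroup $\mathcal O\rtimes(\mathcal O^\times)^2$. So $\Gamma/\{\pm1\}$ is finitely presented, and hence so is $\Gamma$.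

**Step 4: norms along $\sigma$.** For $\mathrm N(u)=u\,\sigma(u)\,\sigma^2(u)$ the formulas above give
$$\mathrm N(t)=t\cdot\tfrac1{1-t}\cdot\tfrac{1-t}{-t}=-1,\qquad \mathrm N(1-t)=(1-t)\cdot\tfrac{-t}{1-t}\cdot\tfrac1t=-1,\qquad \mathrm N(-1)=-1 .$$
Hence
$$\mathrm N(u)^2=1\quad\text{for all }u\in\mathcal O^\times.\tag{3}$$

**Step 5: the automorphism and its Reidemeister number.** Define
$$\varphi\begin{pmatrix}u&x\\0&u^{-1}\end{pmatrix}=\begin{pmatrix}\sigma(u)&-\sigma(x)\\0&\sigma(u)^{-1}\end{pmatrix},$$
which is entrywise $\sigma$ followed by conjugation by $\mathrm{diag}(-1,1)$, hence an automorphism. It preserves $V=\mathbf U(\mathcal O)\cong\mathcal O$ and $Q=\mathbf T(\mathcal O)\cong\mathcal O^\times$. For $w\in\mathcal O^\times$ the map $\varphi_w$ of Lemma 1(b) is $z\mapsto-\tau(z)$ with $\tau(z)=w^2\sigma(z)$, and $\tau^3=\mathrm N(w)^2\cdot\mathrm{id}=\mathrm{id}$ by (3). So $z-\varphi_w(z)=(1+\tau)(z)$, and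
$$(1+\tau)(1-\tau+\tau^2)=1+\tau^3=2$$
with commuting factors. As $2\neq0$ in $\mathbb F_3$, $1+\tau$ is bijective. Lemma 1(b) gives $R(\varphi)=|\mathcal O^\times/\{u\sigma(u)^{-1}\}|$. The denominator is generated by
$$\frac t{\sigma(t)}=t(1-t),\qquad \frac{1-t}{\sigma(1-t)}=-\frac{(1-t)^2}t,\qquad \frac{-1}{\sigma(-1)}=1 .$$
Write $y=1-t$. In the quotient $t=y^{-1}$ and $-y^3=1$, so the quotient is $\langle-1,y\mid(-1)^2=1,\ y^3=-1\rangle$, cyclic of order $6$. Hence $R(\varphi)=6$. $\blacksquare$

## 6. Frobenius on the constants: every root datum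

In higher rank several roots act on $\mathbf U$, and one scalar must work for all of them. A larger constant field supplies it.

**Fact (finite presentability).** Let $K$ be a global function field. Then $S$-arithmetic subgroups of $\mathbf B$ are finitely presented iff $|S|\ge3$.

For Chevalley (semisimple) groups this is quoted: K.-U. Bux (*Finiteness properties of soluble arithmetic groups over global function fields*, Geom. Topol. 8 (2004)) proves that $\mathbf B(\mathcal O_S)$ is of type $F_{|S|-1}$ but not $FP_{|S|}$. Here type $F_2$ means finitely presented, and a finitely presented group is of type $FP_2$, hence $FP_1$; so the two halves give the two directions. In general let $\mathbf R$ be the central torus and $\mathbf G^{sc}$ the simply connected cover of the derived group, with Borel subgroup $\mathbf B^{sc}$ and maximal torus $\mathbf T^{sc}$. The map $\mathbf R\times\mathbf B^{sc}\to\mathbf B$ is an isomorphism on unipotent radicals and an isogeny of split tori. So $X_*(\mathbf R)\oplus X_*(\mathbf T^{sc})\to X_*(\mathbf T)$ is injective with finite cokernel $C$, and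 after tensoring with the finitely generated group $\mathcal O_S^\times$ the kernel is a quotient of $\mathrm{Tor}_1(C,\mathcal O_S^\times)$ and the cokernel is $C\otimes\mathcal O_S^\times$, both finite. Hence $\mathbf R(\mathcal O_S)\times\mathbf B^{sc}(\mathcal O_S)\to\mathbf B(\mathcal O_S)$ has finite kernel and finite index image. As $\mathbf R(\mathcal O_S)$ is finitely generated abelian, the direct product is finitely presented iff $\mathbf B^{sc}(\mathcal O_S)$ is (a retract of a finitely presented group is finitely presented). Finite kernels, finite index and commensurability do not affect finite presentability, so it transfers in both directions.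

No $S$-arithmetic $\Gamma$ over a function field is virtually polycyclic: it contains a finite index subgroup of $x_\alpha(\mathcal O_S)$, an infinite elementary abelian $p$-group.

**Theorem 3.** Let $p$ be a prime, $n\ge3$, and let $\mathbf G$ be any split connected reductive non-commutative group over $\mathbb F_p$. There are $k\ge1$, $K=\mathbb F_{p^{nk}}(t)$ and a set $S$ of $n$ places of $K$ such that $\mathbf B$ has a finitely presented, not virtually polycyclic $S$-arithmetic subgroup without $R_\infty$.

An isomorphism $\sigma:L\to L'$ of fields carries a place $w$ to $w\circ\sigma^{-1}$. If $\sigma\in\mathrm{Aut}(L)$ and $\sigma(x)=x$, then $(w\circ\sigma^{-1})(x)=w(x)$, so the divisor of $x$ is constant on $\sigma$-orbits of places. This is used repeatedly below.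

*Proof.*

**Step 1: a field automorphism cycling $n$ places.** Choose $k$ with $p^k-1>2\max_{\alpha\in\Phi^+}\mathrm{ht}(\alpha)$, where $\mathrm{ht}$ is the height, put $q=p^{nk}$ and $K=\mathbb F_q(t)$. (For $\mathrm{SL}_2$ and $p=2$, $k=2$ will do; with $n=3$ this gives $\mathbb F_{64}(t)$.) Let $\sigma\in\mathrm{Aut}(K)$ be $a\mapsto a^{p^k}$ on $\mathbb F_q$ and $\sigma(t)=t$; then $\sigma^n=1$. Let $e$ generate $\mathbb F_q$ over $\mathbb F_{p^k}$, and let $S$ be the set of the $n$ degree-one places $t=e^{p^{ki}}$, $0\le i<n$. As $\sigma(t-c)=t-c^{p^k}$, $\sigma$ permutes $S$ in one cycle, and $\sigma(\mathcal O_S)=\mathcal O_S$.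

**Step 2: norms of units are constants.** Put $\mathrm N(u)=\prod_{0\le i<n}\sigma^i(u)$. For $u\in\mathcal O_S^\times$, $\mathrm N(u)$ is $\sigma$-fixed, so its divisor is $\sigma$-invariant. The divisor is supported on the single orbit $S$ and has degree $0$, hence is $0$. So $\mathrm N(u)$ is a $\sigma$-fixed constant: $\mathrm N(u)\in\mathbb F_{p^k}^\times$.

**Step 3: the group and the automorphism.** Let $T_1=\{s^{p^k-1}:s\in\mathbf T(\mathcal O_S)\}$ and $\Gamma=\mathbf U(\mathcal O_S)\rtimes T_1$. It has finite index in $\mathbf B(\mathcal O_S)$. By Step 2, $\mathrm N(\alpha(w))=1$ for $w\in T_1$ and all roots $\alpha$. Choose $c\in\mathbb F_q^\times$ such that $\mathrm N(c)=\mathrm{Norm}_{\mathbb F_q/\mathbb F_{p^k}}(c)$ generates $\mathbb F_{p^k}^\times$ (norms of finite fields are surjective). Let $2\rho^\vee\in X_*(\mathbf T)$ be the sum of the positive coroots and $d=2\rho^\vee(c)$, so $\alpha(d)=c^{2\mathrm{ht}(\alpha)}$. Put $\varphi=\mathrm{Ad}(d)\circ\sigma$, where $\sigma$ acts on $K$-points; since $\mathbf G$ is defined over $\mathbb F_p$, $\sigma(x_\alpha(a))=x_\alpha(\sigma(a))$.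 As $d\in\mathbf T(\mathcal O_S)$, $\varphi$ preserves $\mathbf U(\mathcal O_S)$ and $T_1$, and it acts on $T_1$ as $\sigma$.

**Step 4: $T_1/(1-\sigma)T_1$ is finite.** We have $T_1\otimes\mathbb Q=X_*(\mathbf T)\otimes(\mathcal O_S^\times\otimes\mathbb Q)$, with $\sigma$ acting on the second factor, and $\mathcal O_S^\times\otimes\mathbb Q$ embeds $\sigma$-equivariantly in the degree zero part of $\mathbb Q^S$. By transitivity the invariant vectors of $\mathbb Q^S$ are the multiples of $(1,\dots,1)$, and nonzero ones have nonzero degree. So there are no nonzero fixed vectors, and the claim follows from the criterion in Section 3.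

**Step 5: $1-\tau$ is bijective on each layer of $\mathbf U(\mathcal O_S)$.** Let $w\in T_1$. On $\mathbf U_i(\mathcal O_S)/\mathbf U_{i+1}(\mathcal O_S)\cong\mathcal O_S$, $\varphi_w$ acts as $\tau(a)=\alpha_i(w)\alpha_i(d)\sigma(a)$, and $\tau^n$ is multiplication by
$$\mathrm N(\alpha_i(w))\,\mathrm N(c)^{2\mathrm{ht}(\alpha_i)}=\mathrm N(c)^{2\mathrm{ht}(\alpha_i)}\neq1,$$
because $0<2\mathrm{ht}(\alpha_i)<p^k-1$ and $\mathrm N(c)$ has order $p^k-1$. So $1-\tau^n$ is multiplication by a nonzero constant, and $1-\tau$ is bijective by (2).

**Step 6: assemble the layers.** We show by induction on $i$ that $\mathbf U(\mathcal O_S)/\mathbf U_{i+1}(\mathcal O_S)$ is one $\varphi_w$-twisted class; for $i=0$ this group is trivial. Given $x$ in it, by the statement for $i-1$ there is $z$ such that $zx\varphi_w(z)^{-1}$ lies in $\mathbf U_i(\mathcal O_S)/\mathbf U_{i+1}(\mathcal O_S)$. This subgroup is central, and twisting an element $b$ of it by an element $z'$ of it gives, additively, $b+(1-\tau)z'$. Since $1-\tau$ is onto, we reach $1$. So $x$ is twisted conjugate to $1$. Taking $i=\ell$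 gives $\{z\varphi_w(z)^{-1}\}=\mathbf U(\mathcal O_S)$.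

By Lemma 1(b), $R(\varphi)=|T_1/(1-\sigma)T_1|<\infty$. Since $n\ge3$, $\Gamma$ is finitely presented by the Fact, and it is not virtually polycyclic. $\blacksquare$

## 7. Failure of $R_\infty$ forces a transitive symmetry of the places

All our examples used a field automorphism that is transitive on $S$. Now we show that something of this kind is unavoidable. Let $K$ be a global function field of characteristic $p$ and $|S|\ge2$. Consider the following condition.

**Condition $(\star)$.** There are a subfield $K_0\subset K$ with $[K:K_0]<\infty$ and $\sigma\in\mathrm{Aut}(K_0)$ such that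

1. every place of $K_0$ below a place of $S$ has exactly one extension to $K$;
2. $\sigma$ permutes the set $S_0$ of places of $K_0$ below $S$, transitively (i.e. $\langle\sigma\rangle$ is transitive on $S_0$).

In Theorem 1, $K_0=K$ and $\sigma$ is the $3$-cycle. A subfield can be proper: $K_0=\mathbb F_p(t^p)$ in $K=\mathbb F_p(t)$ satisfies condition 1 for every $S$, as the extension is purely inseparable.

**Theorem 4.** (a) For every $\mathbf G$: if some $S$-arithmetic subgroup of $\mathbf B$ fails $R_\infty$, then $(\star)$ holds.

(b) If $\mathbf G$ has semisimple rank one (e.g. $\mathrm{SL}_2,\mathrm{PGL}_2,\mathrm{GL}_2$) and $(\star)$ holds, then some $S$-arithmetic subgroup of $\mathbf B$ fails $R_\infty$.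

So for semisimple rank one and $|S|\ge3$, $(\star)$ characterizes exactly the commensurability classes containing counterexamples. The converse of (a) in higher rank is not claimed. This section proves (a).

The subfield $K_0$ appears because an automorphism of $\Gamma$ only sees the field generated by the units in $\alpha(\Gamma)$.

**Lemma 3.** Let $H\le\mathcal O_S^\times$ have finite index and $L=\mathbb F_p(H)$. Then $[K:L]<\infty$; each place of $L$ below $S$ has exactly one extension to $K$; and the set $S_L$ of places below $S$ is the set of places of $L$ not vanishing identically on $H$. The functionals $w\in S_L$ on $H\otimes\mathbb Q$ satisfy, up to scaling, exactly one linear relation, and all its coefficients are positive.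

*Proof.* $H$ has rank $|S|-1\ge1$, so $L$ contains nonconstant elements and $[K:L]<\infty$. By Dirichlet's theorem the functionals $v\in S$ on $H\otimes\mathbb Q$ satisfy exactly the relation $\sum\deg(v)v=0$ up to scaling. In particular each $v\in S$ is nonzero on $H$, since $v=0$ would be a relation with only one nonzero coefficient while $|S|\ge2$.

Let $w$ be a place of $L$ below $v\in S$. As $v|_L=e_vw$, $w(H)\ne0$. Any extension $v_1$ of $w$ to $K$ restricts to $e_1w$, so $v_1(H)\neq0$, and then $v_1\in S$ because $H\subset\mathcal O_S^\times$. Two extensions $v_1\neq v_2$ would give the relation $e_2v_1-e_1v_2=0$ on $H$, with coefficients of opposite sign: a contradiction. A place of $L$ not below $S$ has all its extensions outside $S$, so it vanishes on $H$. Finally $w=v/e_v$ for the unique $v$ above $w$, so the relation becomes $\sum\deg(v)e_v\,w=0$, unique up to scaling. $\square$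

*Proof of Theorem 4(a).* Let $\Gamma$ be $S$-arithmetic and $\varphi\in\mathrm{Aut}(\Gamma)$ with $R(\varphi)<\infty$. As $|S|\ge2$, $\mathcal O_S^\times$ is infinite and Lemma 2 applies.

**Step 1: extract finitely many prime ideals permuted by $\varphi$.** Let $\Omega=\{x\in Z(\Gamma'):x^p=1\}$. It is characteristic in $\Gamma$, and $\Omega\subset Z(\mathbf U)(K)$ by Lemma 2(ii). It is nontrivial: for a highest root $\theta$ of a component of $\Phi$ no $k\theta+l\beta$ with $\beta\in\Phi^+$, $k,l\ge1$, is a root other than possibly when $\beta=\theta$, where the root group is abelian anyway; so $\mathbf U_\theta\subset Z(\mathbf U)$, and $\Gamma'\cap\mathbf U_\theta(K)\ne1$ by Lemma 2(ii).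

$\Gamma$ acts on $\Omega$ by conjugation and $\Gamma'$ acts trivially, so $\Omega$ is a module over the commutative ring $\Lambda=\mathbb F_p[\Gamma^{ab}]$. With $\varphi_*$ the automorphism of $\Lambda$ induced by $\varphi$, we have $\varphi(rx)=\varphi_*(r)\varphi(x)$ for $r\in\Lambda$, $x\in\Omega$. Hence $\mathrm{Ann}(\varphi(x))=\varphi_*(\mathrm{Ann}(x))$. So $\varphi_*$ permutes the set $\mathrm{Ass}(\Omega)$ of associated primes, that is, of prime ideals of the form $\mathrm{Ann}(x)$, $x\in\Omega$.

For $\alpha\in\Phi^+$ let $P_\alpha=\ker(\Lambda\to K,\ \gamma\mapsto\alpha(\gamma))$, a prime ideal with $\Lambda/P_\alpha\cong\mathbb F_p[\alpha(\Gamma)]$. Put $\Omega_i=\Omega\cap\mathbf U_i(K)$. The quotient $\Omega_i/\Omega_{i+1}$ embeds in $\mathbf U_i(K)/\mathbf U_{i+1}(K)\cong K$, viewed as a $\Lambda$-module via $\alpha_i$; so each nonzero element of it has annihilator $P_{\alpha_i}$. If $x\in\Omega_i\setminus\Omega_{i+1}$, call $\alpha_i$ the *leading root* of $x$.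

*$\mathrm{Ass}(\Omega)$ is nonempty:* if $i$ is largest with $\Omega_i\neq0$, any nonzero $x\in\Omega_i$ has $\mathrm{Ann}(x)=P_{\alpha_i}$.

*Every $P\in\mathrm{Ass}(\Omega)$ equals $P_\alpha$ for a root $\alpha$ that is the leading root of a nontrivial element of $\Omega$.* Let $P=\mathrm{Ann}(x)$. Then $\Lambda x\cong\Lambda/P$ with $\Lambda/P$ a domain, so every nonzero element of $\Lambda x$ has annihilator $P$. Let $j$ be largest with $\Lambda x\cap\Omega_j\ne0$ and pick $y\neq0$ in this intersection. Since $\Lambda y\cap\Omega_{j+1}=0$, the module $\Lambda y$ maps injectively to $\Omega_j/\Omega_{j+1}$, so $P=\mathrm{Ann}(y)=P_{\alpha_j}$, and $\alpha_j$ is the leading root of $y$.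

Fix such a root $\alpha(P)$ for each $P\in\mathrm{Ass}(\Omega)$. As $P=P_{\alpha(P)}$, distinct $P$ have distinct $\alpha(P)$; in particular $\mathrm{Ass}(\Omega)$ is finite.

*Example.* For $\mathrm{SL}_2\times\mathrm{SL}_2$ and $\Gamma=\mathbf B(\mathcal O_S)$ there are two positive roots $\alpha,\beta$ and $\Omega=\Omega_\alpha\oplus\Omega_\beta$, with $\Omega_\alpha$, $\Omega_\beta$ the parts of $\Omega$ in the two factors, both nonzero. The ideals $P_\alpha,P_\beta$ are incomparable: a $\gamma$ with $\alpha(\gamma)=1\neq\beta(\gamma)$ gives $\gamma-1\in P_\alpha\setminus P_\beta$, and symmetrically. They are the two associated primes, and swapping the factors exchanges them. So one must follow orbits of primes.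

**Step 2: the roots $\alpha(P)$, $P\in\mathrm{Ass}(\Omega)$, are linearly independent.** This will let us choose a cocharacter that sees only one of them. In small characteristic $Z(\mathbf U)$ can be larger than the product of the highest root groups. In type $B_2$ with simple roots $a$ short and $b$ long, $[x_{a+b},x_a]$ involves only $2a+b$, with constant $\pm2$, and $a+2b$ is not a root; so for $p=2$ the group $\mathbf U_{a+b}$ is central, along with $\mathbf U_{2a+b}$. Here $a+b$ and $2a+b$ are the two dominant roots. We show that leading roots are always dominant.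

*A divisibility.* Let $\alpha=\alpha_i$ be the leading root of $1\neq x=\prod_{j\ge i}x_{\alpha_j}(a_j)\in Z(\mathbf U)(K)$, $a_i\ne0$, and let $\beta\in\Phi^+$ with $\alpha+\beta\in\Phi$. For $s\in\bar K^\times$ the element $x^{(s)}=\lambda(s)x\lambda(s)^{-1}=\prod_{j\ge i}x_{\alpha_j}(s^{m_j}a_j)$ is again central in $\mathbf U$. So $[x^{(s)},x_\beta(1)]=1$ for all $s\in\bar K^\times$; the coordinates of the left side are polynomials in $s$, so the equation holds identically over $\bar K[s]$. Put $m=m_i\ge1$ and reduce modulo $s^{m+1}$. As $m_j>m$ for $j>i$, $x^{(s)}\equiv x_\alpha(s^ma_i)$. In the commutator formula the terms with $k\ge2$ contain $s^{2m}$ and vanish, so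
$$\prod_l x_{\alpha+l\beta}(C_{1l}\,s^ma_i)=1\quad\text{over }\bar K[s]/(s^{m+1}).$$
By uniqueness of coordinates $C_{11}=0$ in $K$. As $C_{11}=\pm(r+1)$,
$$p\mid r+1\quad\text{whenever }\beta\in\Phi^+,\ \alpha+\beta\in\Phi,\tag{4}$$
with $r$ maximal such that $\alpha-r\beta\in\Phi$.

*$\alpha$ is dominant.* Suppose $\langle\alpha,\delta^\vee\rangle<0$ for a simple root $\delta$. Then $\alpha+\delta\in\Phi$. Let the $\delta$-string through $\alpha$ be $\alpha-r\delta,\dots,\alpha+s\delta$, with $r-s=\langle\alpha,\delta^\vee\rangle<0$ and $r+s\le3$. By (4), $r\ge1$, so $r=1$, $s=2$ and $p=2$. A string with $r+s=3$ occurs only in a component of type $G_2$. Its positive roots are $a,b,a+b,2a+b,3a+b,3a+2b$ with $a$ short and $b$ long simple. Since $\alpha$ is positive and not $\delta$, its $\delta$-string consists of positive roots. The strings in direction $b$ are $\{a,a+b\}$, $\{2a+b\}$, $\{3a+b,3a+2b\}$ and those in direction $a$ are $\{b,a+b,2a+b,3a+b\}$, $\{3a+2b\}$. So $\delta=a$, and $r=1$ gives $\alpha=a+b$. Take $\beta=2a+b$: $\alpha+\beta=3a+2b\in\Phi$, while $\alpha-\beta=-a$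 and $\alpha-2\beta=-(3a+b)$ are roots and $\alpha-3\beta=-(5a+2b)$ is not. So $r+1=3$ for this $\beta$, contradicting (4) for $p=2$.

*Dominant roots are independent.* In an irreducible component the roots of a given length form one Weyl orbit, which contains exactly one dominant element, and there are at most two lengths. Two dominant roots of different length in one component are not proportional, and roots in different components are independent. So the set of dominant roots of $\Phi$ is linearly independent, and the distinct roots $\alpha(P)$ belong to it.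

**Step 3: turn an orbit of primes into a field automorphism.** Let $P_0,\dots,P_{k-1}$ be a $\varphi_*$-orbit in $\mathrm{Ass}(\Omega)$, $\varphi_*(P_j)=P_{j+1}$ (indices mod $k$), and $\beta_j=\alpha(P_j)$. Then $\varphi_*$ induces ring isomorphisms $\Lambda/P_j\to\Lambda/P_{j+1}$, that is,
$$\sigma_j:\mathbb F_p[\beta_j(\Gamma)]\to\mathbb F_p[\beta_{j+1}(\Gamma)],\qquad \sigma_j(\beta_j(\gamma))=\beta_{j+1}(\varphi(\gamma)),\tag{5}$$
which extend to the fraction fields $K_j\to K_{j+1}$. By Lemma 2(i), $\beta_j(\Gamma)$ has finite index in $\mathcal O_S^\times$, so Lemma 3 applies to $H=\beta_j(\Gamma)$ and $L=K_j$. Let $S_j$ be the set of places of $K_j$ below $S$; it consists of the places of $K_j$ not vanishing on $\beta_j(\Gamma)$. Since $\sigma_j(\beta_j(\Gamma))=\beta_{j+1}(\Gamma)$, $w\mapsto w\circ\sigma_j^{-1}$ is a bijection $S_j\to S_{j+1}$. So $\sigma=\sigma_{k-1}\cdots\sigma_0\in\mathrm{Aut}(K_0)$ permutes $S_0$; moreover $[K:K_0]<\infty$ and $K_0$ satisfies condition 1 of $(\star)$, by Lemma 3.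

**Step 4: $\sigma$ is transitive, or else there is an invariant homomorphism.** Suppose $\sigma$ is not transitive on $S_0$. Let $O_0\subsetneq S_0$ be an orbit and $O_j\subset S_j$ its image under $\sigma_{j-1}\cdots\sigma_0$; then $\sigma_{k-1}$ carries $O_{k-1}$ to $O_0$. With normalized valuations put
$$f(\gamma)=\sum_{j}\sum_{w\in O_j}w(\beta_j(\gamma)).$$
This is a homomorphism $\Gamma\to\mathbb R$. Reindexing $j$ and using (5),
$$f(\varphi(\gamma))=\sum_j\sum_{w\in O_{j+1}}w\big(\beta_{j+1}(\varphi(\gamma))\big)=\sum_j\sum_{w\in O_{j+1}}(w\circ\sigma_j)(\beta_j(\gamma))=f(\gamma),$$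
because $w\mapsto w\circ\sigma_j$ is a bijection $O_{j+1}\to O_j$.

Moreover $f\ne0$. By Step 2 there is $\mu\in X_*(\mathbf T)$ with $m=\langle\beta_0,\mu\rangle\neq0$ and $\langle\beta_j,\mu\rangle=0$ for $1\le j\le k-1$. By Lemma 2(i), $\mu(u)\in\Gamma$ for all $u$ in a finite index subgroup of $\mathcal O_S^\times$. For these $u$ we have $\beta_0(\mu(u))=u^m$ and $\beta_j(\mu(u))=1$ for $j\ge1$, so
$$f(\mu(u))=m\sum v(u)/e_v,$$
summed over the $v\in S$ above $O_0$. As $O_0$ is a nonempty proper subset of $S_0$, this combination of the functionals $v\in S$ has some nonzero and some zero coefficients, so it is not a multiple of $\sum\deg(v)v$ and is not zero on a finite index subgroup of $\mathcal O_S^\times$. So $f\neq0$, and Lemma 1(a) gives $R(\varphi)=\infty$, a contradiction. Hence $\sigma$ is transitive and $(\star)$ holds. $\square$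

## 8. The converse in semisimple rank one

Suppose $(\star)$ holds. The plan of Section 6 was to make $\tau^n$ a scalar different from $1$. If the constant field is small there may be no such scalar. Take $K=K_0=\mathbb F_2(t)$, $S=\{0,1,\infty\}$, $\sigma(t)=1/(1-t)$, and apply $\sigma$ entrywise on the upper triangular group of $\mathrm{SL}_2(\mathcal O_S)$. Units fixed by $\sigma$ are trivial: $\mathcal O_S^\times\cong\mathbb Z^2$ embeds in $\mathbb Q^S$, where fixed vectors are multiples of $(1,1,1)$ and so have nonzero degree unless zero. Hence the classes meeting $\mathbf U(\mathcal O_S)$ are counted by $\mathcal O_S/(1-\sigma)\mathcal O_S$. The trace $1+\sigma+\sigma^2$ factors through this quotient, and it is multiplication by $3=1$ on the fixed ring $\mathcal O_S^\sigma$, which is infinite (it contains the traces of the $t^i$, $i\ge1$, which have a pole of order $i$ at $0$, $1$ and $\infty$: the three summands $t^i$, $\sigma(t)^i$, $\sigma^2(t)^i$ have their poles at $\infty$, $1$ and $0$ respectively). So $R=\infty$, and $\mathbb F_2$ offers no other scalar. The way out is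 to shrink $K_0$, so that $K$ has large dimension over $K_0$, and to replace $\mathcal O_S$ by a commensurable lattice on which an artificial field $\mathbb F_{p^m}$ acts.

*Proof of Theorem 4(b).*

**Step 1: $\sigma$ has finite order.** Let $F$ be the (finite) constant field of $K_0$. Some power $\sigma^a$, $a\ge1$, is trivial on $F$ and fixes a place $w\in S_0$. It permutes each Riemann–Roch space $L(bw)$, $b\ge0$, which is a finite set. The ring $\bigcup_bL(bw)$ has fraction field $K_0$, and $K_0$ is a finitely generated field, so some $L(bw)$ generates $K_0$ over $F$. A power of $\sigma^a$ fixes $L(bw)$ pointwise, hence is trivial. Let $n$ be the order of $\sigma$.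

**Step 2: make $[K:K_0]$ large.** We may replace $K_0$ by $K_0^{p^l}$: the extension $K_0/K_0^{p^l}$ is purely inseparable of degree $p^l$, so places correspond bijectively and both parts of $(\star)$ persist, and $\sigma$ restricts to $K_0^{p^l}$ with the same order. This multiplies $[K:K_0]$ by $p^l$. So assume $m=[K:K_0]$ satisfies $p^m-1>n$. From now on $F$ is the constant field of the new $K_0$ and $q_0=|F|$.

**Step 3: a lattice $E\subset\mathcal O_S$ with an action of $\mathbb F_{p^m}$.** Let $\mathcal O_0\subset K_0$ be the ring of $S_0$-integers; $\sigma(\mathcal O_0)=\mathcal O_0$. By condition 1 the places of $K$ above $S_0$ are exactly those in $S$, and $|S_0|=|S|$. So $\mathcal O_S$ is the integral closure of $\mathcal O_0$ in $K$, a finitely generated $\mathcal O_0$-module, and $\mathcal O_0^\times$ has finite index in $\mathcal O_S^\times$, as the ranks $|S_0|-1$ and $|S|-1$ agree. Choose a $K_0$-basis $e_1,\dots,e_m\in\mathcal O_S$ of $K$ and put $E=\bigoplus\mathcal O_0e_i$. Then $\mathcal O_S/E$ is a finitely generated torsion $\mathcal O_0$-module, hence finite,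 since $\mathcal O_0$ is a Dedekind ring with finite residue fields. Identify $E=\mathcal O_0\otimes_{\mathbb F_p}\mathbb F_{p^m}$ by matching the $e_i$ with an $\mathbb F_p$-basis of $\mathbb F_{p^m}$, and let $\psi=\sigma\otimes\zeta$ with $\zeta$ a generator of $\mathbb F_{p^m}^\times$ acting by multiplication. Then $\psi$ is bijective and $\psi(ba)=\sigma(b)\psi(a)$ for $b\in\mathcal O_0$, $a\in E$.

**Step 4: the group and the automorphism.** Let $\alpha$ be the positive root, so $\mathbf U=\mathbf U_\alpha$. Let $T_1=\{s^{q_0-1}:s\in X_*(\mathbf T)\otimes\mathcal O_0^\times\}$, of finite index in $\mathbf T(\mathcal O_S)$, and $\Gamma=x_\alpha(E)\rtimes T_1$; this makes sense because $\alpha(T_1)\subset\mathcal O_0^\times$ and $E$ is an $\mathcal O_0$-module. It has finite index in $\mathbf B(\mathcal O_S)$, so it is $S$-arithmetic. Let $\sigma$ act on $T_1$ through the second tensor factor; then $\alpha(\sigma(s))=\sigma(\alpha(s))$. Put $\varphi(x_\alpha(a)s)=x_\alpha(\psi(a))\sigma(s)$. Since $\psi(\alpha(s)a)=\alpha(\sigma(s))\psi(a)$, this is an automorphism of $\Gamma$.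

**Step 5: $T_1/(1-\sigma)T_1$ is finite.** The module $\mathcal O_0^\times\otimes\mathbb Q$ embeds equivariantly in $\mathbb Q^{S_0}$ via normalized valuations. A fixed vector of $T_1\otimes\mathbb Q\subset X_*(\mathbf T)\otimes\mathbb Q^{S_0}$ has, by transitivity, the form $\xi\otimes(1,\dots,1)$ with $\xi\in X_*(\mathbf T)\otimes\mathbb Q$, and the product formula $\sum\deg(w)w=0$ forces $\xi\sum\deg(w)=0$, so $\xi=0$. Apply the criterion in Section 3.

**Step 6: $1-\tau$ is bijective on $E$.** Let $w\in T_1$. Then $\varphi_w$ acts on $E$ by $\tau=\alpha(w)\psi$, and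
$$\tau^n=\mathrm N(\alpha(w))\cdot(1\otimes\zeta^n),\qquad \mathrm N(u)=\prod_{0\le i<n}\sigma^i(u).$$
For $u\in\mathcal O_0^\times$ the divisor of the $\sigma$-fixed element $\mathrm N(u)$ is constant on the single orbit $S_0$, is supported there and has degree zero, hence is $0$. So $\mathrm N(u)\in F^\times$. As $\alpha(w)$ is a $(q_0-1)$-st power in $\mathcal O_0^\times$, $\mathrm N(\alpha(w))=1$. Thus $1-\tau^n=1\otimes(1-\zeta^n)$, which is bijective since $0<n<p^m-1$ gives $\zeta^n\neq1$. By (2), $1-\tau$ is bijective.

Lemma 1(b) with $V=x_\alpha(E)$ and $Q=T_1$ gives $R(\varphi)=|T_1/(1-\sigma)T_1|<\infty$. $\blacksquare$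

## 9. Places of degree one and four points on $\mathbb P^1(\mathbb F_7)$

Condition $(\star)$ quantifies over subfields. When $S$ is large compared with the genus, ramification removes them.

**Corollary 5.** Let $K$ have full constant field $\mathbb F_q$ and genus $g$, and let $S$ consist of degree one places with $|S|>2g+2$, $|S|\ge3$. Then $(\star)$ holds iff some $\sigma\in\mathrm{Aut}(K)$ permutes $S$ with $\langle\sigma\rangle$ transitive. Consequently, if no such $\sigma$ exists, then for every $\mathbf G$ all $S$-arithmetic subgroups of $\mathbf B$ have $R_\infty$; if one exists, the conjecture fails for every $\mathbf G$ of semisimple rank one.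

*Proof.* "If": take $K_0=K$. For "only if" let $K_0,\sigma$ be as in $(\star)$, let $F$ be the constant field of $K_0$, and put $K_1=K_0\mathbb F_q\subset K$.

**Step 1: total ramification.** Let $v\in S$ have restriction $v_1$ to $K_1$. By condition 1, $v$ is the only place of $K$ over $v_1$. The residue field of $v$ is $\mathbb F_q$, and that of $v_1$ lies between $\mathbb F_q$ and it. So $e(v|v_1)=[K:K_1]$. Distinct $v\in S$ have distinct $v_1$.

**Step 2: $K_1=K^{p^j}$ for some $j$.** Let $K_s$ be the separable closure of $K_1$ in $K$, and $[K:K_s]=p^j$. As $K/K_s$ is purely inseparable, $K^{p^j}\subset K_s$; and $[K:K^{p^j}]=p^j$, the constant field being perfect. So $K_s=K^{p^j}\cong K$ has genus $g$ and constant field $\mathbb F_q$. Let $d=[K_s:K_1]$. By Step 1 and multiplicativity of ramification indices, the separable extension $K_s/K_1$ is totally ramified at $|S|$ places of degree $1$. Both fields have constant field $\mathbb F_q$. The Hurwitz formula, with different exponent at least $e-1$ at each place and genus of $K_1$ at least $0$, gives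
$$2g-2\ge-2d+|S|(d-1).$$
If $d\ge2$, then $|S|(d-1)\le2g+2(d-1)$, so $|S|\le2+2g/(d-1)\le2g+2$, a contradiction. So $d=1$ and $K_1=K_s=K^{p^j}$.

**Step 3: move $\sigma$ up to $K$.** Since $K_1$ is the constant field extension $K_0\otimes_F\mathbb F_q$, extending $\sigma|_F$ to a power of Frobenius on $\mathbb F_q$ gives an extension $\sigma_1\in\mathrm{Aut}(K_1)$ of $\sigma$. Each place in $S_0$ has exactly one extension to $K_1$, because it has exactly one to $K$. So the places of $K_1$ below $S$ correspond bijectively to $S_0$, and $\sigma_1$ permutes them transitively. Let $\mathrm{Fr}(x)=x^p$, so $\mathrm{Fr}^j:K\to K^{p^j}=K_1$ is an isomorphism. For a place $v$ of $K$ and $y=x^{p^j}$ we have $v(y)=p^jv(x)=p^j(v\circ\mathrm{Fr}^{-j})(y)$, so $\mathrm{Fr}^j$ carries $v$ to its normalized restriction to $K_1$. Hence $\mathrm{Fr}^{-j}\sigma_1\mathrm{Fr}^j\in\mathrm{Aut}(K)$ acts on places of $K$ as $\sigma_1$ does on their restrictions to $K^{p^j}$, and it permutes $S$ transitively.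

**Step 4: the consequences.** If no $\sigma$ exists, $(\star)$ fails, and Theorem 4(a) gives $R_\infty$ for all $S$-arithmetic subgroups and every $\mathbf G$. If one exists, Theorem 4(b) gives an $S$-arithmetic subgroup without $R_\infty$ for every $\mathbf G$ of semisimple rank one; it is finitely presented as $|S|\ge3$ and is not virtually polycyclic, by Section 6. $\blacksquare$

Now let $K=\mathbb F_q(t)$, so $g=0$ and $\mathrm{Aut}(K)=\mathrm{P\Gamma L}_2(\mathbb F_q)$, and let $S\subset\mathbb P^1(\mathbb F_q)$.

If $|S|=3$: $\mathrm{PGL}_2(\mathbb F_q)$ is $3$-transitive on $\mathbb P^1(\mathbb F_q)$, so some element of it cycles $S$. For every $q$ the conjecture fails for $\mathrm{SL}_2$, $\mathrm{PGL}_2$, $\mathrm{GL}_2$ with these $S$.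

If $K=\mathbb F_7(t)$ and $S=\{0,1,\infty,3\}$: for every $\mathbf G$, all $S$-arithmetic subgroups of $\mathbf B$ have $R_\infty$. Indeed $\mathrm{Aut}(K)=\mathrm{PGL}_2(\mathbb F_7)$ preserves cross ratios, and a $\sigma$ with $\langle\sigma\rangle$ transitive on four points acts on them as a $4$-cycle. Permutations of four points act on the cross ratio $\kappa$ through $S_3$, with $4$-cycles acting as one of the involutions $\kappa\mapsto\kappa^{-1},\ 1-\kappa,\ \kappa/(\kappa-1)$. A $4$-cycle in $\mathrm{PGL}_2(\mathbb F_7)$ must fix $\kappa$, and since $\kappa\ne0,1,\infty$ this forces $\kappa\in\{-1,\tfrac12,2\}=\{6,4,2\}$. Starting from $\kappa=3$, the values are $\kappa^{-1}=5$, $1-\kappa=5$, $\kappa/(\kappa-1)=5$, $1-\kappa^{-1}=3$ and $(1-\kappa)^{-1}=3$, so the cross ratios of $S$ are $\{3,5\}$. No such $\sigma$ exists, and Corollary 5 applies because $|S|=4>2$.
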